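# A quadratic lower bound for turning alternating Büchi word automata into weak ones

## 1. Words that miss a letter, and automata with a single layer

Alternating Büchi automata on infinite words can be turned into alternating automata of a much simpler kind, called weak. How many more states does this cost? This is the problem of these notes. It is posed in "Weak $\omega$-Automata" (http://www.cs.technion.ac.il/users/wwwb/cgi-bin/tr-get.cgi/2013/MSC/MSC-2013-13.pdf). We begin with the definitions and with a case where a lower bound is easy.

**Definition (alternating automaton).** For a finite set $Q$, let $\mathcal B^+(Q)$ be the set of positive Boolean formulas over $Q$, built from elements of $Q$, $\top$ and $\bot$ with $\land$ and $\lor$. A set $Y\subseteq Q$ satisfies a formula if the formula becomes true when exactly the elements of $Y$ are set to true. An alternating automaton is $A=\langle\Sigma,Q,q_{\rm init},\delta,\alpha\rangle$ with a finite alphabet $\Sigma$, a finite state set $Q$, an initial state, a transition function $\delta:Q\times\Sigma\to\mathcal B^+(Q)$, and $\alpha\subseteq Q$. A run on $w=\sigma_0\sigma_1\cdots$ is a $Q$-labeled tree whose root is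 labeled $q_{\rm init}$ and in which, for every node at depth $i$ labeled $q$, the set of labels of its children satisfies $\delta(q,\sigma_i)$. In a Büchi automaton (ABW) a run is accepting if every infinite path visits $\alpha$ infinitely often; in a co-Büchi automaton, if every infinite path visits $\alpha$ only finitely often. The language $\mathcal L(A)$ is the set of words that have an accepting run.

Branches of a run may end: if $\delta(q,\sigma_i)$ is satisfied by $\emptyset$ (for instance if it is $\top$), a node may have no children. Only infinite paths are tested.

**Definition (weak automaton).** An AWW is an ABW with a partition of $Q$ into sets $Q_1,\dots,Q_m$ and a partial order $\le$ on these sets such that each $Q_i$ satisfies $Q_i\subseteq\alpha$ or $Q_i\cap\alpha=\emptyset$, and for $q\in Q_i$ every state occurring in $\delta(q,\sigma)$ lies in some $Q_j\le Q_i$.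

We call the sets $Q_i$ *layers*. A path can only descend through the layers, so it finally stays in one of them, and it is good or bad according to the type of that layer.

**Example.** Let $\Sigma=\{1,\dots,n\}$, with states $t,1,\dots,n$, initial state $t$, $\alpha=\{t\}$, and
$$\delta(t,\sigma)=t\land\bigwedge_{u\in\Sigma}u,\qquad \delta(u,u)=\top,\qquad \delta(u,\sigma)=u\ (\sigma\ne u).$$
A copy in state $u$ waits for the letter $u$ and must not wait forever; a new copy of each $u$ is sent out at every step. So the automaton accepts exactly the words in which every letter occurs infinitely often. It is weak, with layers $\{t\}$ on top and $\{1\},\dots,\{n\}$ below.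

**Notation.** For an automaton $B$ with state set $Q'$, let $S(w)\subseteq Q'$ be the set of states from which $B$ accepts $w$. Put $g_\sigma(Y)=\{q: Y\text{ satisfies }\delta(q,\sigma)\}$, $g_{\sigma_1\cdots\sigma_t}=g_{\sigma_1}\circ\cdots\circ g_{\sigma_t}$, and $g_\varepsilon=\mathrm{id}$. Since formulas are positive, these maps are monotone for inclusion. We have
$$S(\sigma w)=g_\sigma(S(w)).$$
Indeed, the children of the root of an accepting run on $\sigma w$ carry accepting runs on $w$, so their labels lie in $S(w)$; conversely, accepting runs from the elements of $S(w)$ can be glued below a root labeled $q$ whenever $S(w)$ satisfies $\delta(q,\sigma)$. By induction $S(uw)=g_u(S(w))$ for all finite words $u$.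

Unfolding the definition of $g_u$ gives a picture of it: $q\in g_u(Y)$ iff there is a finite run tree on $u$ from $q$, of depth at most $|u|$, all of whose nodes at depth $|u|$ have labels in $Y$. For $u=\varepsilon$ this is clear. For $u=\sigma u'$, $q\in g_u(Y)$ says that $g_{u'}(Y)$ satisfies $\delta(q,\sigma)$, and by induction the elements of $g_{u'}(Y)$ are exactly the states from which there is such a tree on $u'$.

Now the easy case: one layer, all of it accepting ($\alpha=Q'$). Then every run is accepting. Let $L_n$ be the set of infinite words over $\{1,\dots,n\}$ in which some letter never occurs. An automaton with $\alpha$ equal to the whole state set and $n+1$ states recognizes it: from the initial state reading $\sigma$ go to $\bigvee_{u\neq\sigma}u$, and put $\delta(u,u)=\bot$, $\delta(u,\sigma)=u$ for $\sigma\ne u$.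

For $n=2$, is one state enough? Up to equivalence, the formulas over $\{q\}$ are $\top,\bot,q$. Since $1^\omega$ and $2^\omega$ must be accepted, neither $\delta(q,1)$ nor $\delta(q,2)$ is $\bot$; but then every word has a run, including $(12)^\omega\notin L_2$. So two states are needed. In general:

**Proposition 1.** Let $n\ge2$. Every automaton $B$ with $\alpha=Q'$ that recognizes $L_n$ has at least $n$ states.

*Proof.* Let $m=|Q'|$ and $\Sigma=\{1,\dots,n\}$. The aim is to find a word $b$ that uses at most $m$ different letters and makes $S$ constant on $(b\Sigma)^\omega$, the set of words $b\sigma_0b\sigma_1\cdots$ with $\sigma_k\in\Sigma$.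

We maintain a finite word $b$ and a set $X\subseteq Q'$ with
$$g_b(Q')=X=g_b(X).$$
Start with $b=\varepsilon$, $X=Q'$. Suppose some letter $\sigma$ has $g_bg_\sigma(X)\ne X$. Put $f=g_bg_\sigma$. Then $f(X)\subseteq g_b(Q')=X$, so $f(X)\subsetneq X$. Also $f(Q')\subseteq g_b(Q')=X$, hence $f^2(Q')\subseteq f(X)\subsetneq X$. The chain $Q'\supseteq f(Q')\supseteq f^2(Q')\supseteq\cdots$ stabilizes, so there is $N\ge2$ with $f^{N+1}(Q')=f^N(Q')$. Replace $b$ by $(b\sigma)^N$ and $X$ by $f^N(Q')$. The map of the new word is $f^N$, so the invariant holds again: $f^N(Q')$ is the new $X$, and $f^N$ fixes it. The set $X$ has become strictly smaller, and $b$ has gained at most one new letter. After at most $m$ such steps,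
$$g_bg_\sigma(X)=X\quad\text{for all }\sigma\in\Sigma .$$
Let $C$ be the set of letters of $b$, so $|C|\le m$.

Let $w=b\sigma_0b\sigma_1\cdots$. Then $S(w)=g_b(\cdots)\subseteq g_b(Q')=X$. Conversely, $X=g_{b\sigma_k}(X)$ for each $k$, so from every state of $X$ there is a finite run tree on $b\sigma_k$ that ends in $X$. Gluing these trees gives a run on $w$ from each state of $X$, and every run is accepting. So $S(w)=X$.

Suppose $m<n$. If $C=\emptyset$ (so $b=\varepsilon$), put one letter into $C$; still $|C|<n$. Let $w\in(b\Sigma)^\omega$ have its $\sigma_k$ cycle through $C$, and let $w'$ have them cycle through $\Sigma$. Then $w$ misses a letter and $w'$ does not, but $S(w)=X=S(w')$, so $B$ accepts both or neither. This is a contradiction. $\square$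

So a one-layer automaton extracts at most one letter's worth of information per state. What changes for several layers, and how could such a principle ever give more than a linear bound?

## 2. Several layers, and the bound $\Theta(n^2)$

Every ABW has an equivalent AWW, that is, one with the same language. The *state complexity* of the translation is the maximum, over all $n$-state ABW $A$, of the minimum number of states of an AWW equivalent to $A$. The problem gives $O(n^2)$ as the best known upper bound (Kupferman–Vardi, *Weak alternating automata are not that weak*, ACM TOCL 2001) and $\Omega(n\log n)$ as the best known lower bound, and asks for the truth. We shall prove the following.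

**Theorem 2.** For every $n\ge 8$ there is an ABW $A_n$ with $n+1$ states such that every AWW equivalent to $A_n$ has at least $j^2+2j$ states, where $j=\lfloor n/4\rfloor$. In particular it has at least $n^2/16$ states.

Thus for $N\ge9$ some $N$-state ABW has no equivalent AWW with fewer than $(N-1)^2/16$ states. Together with the quoted upper bound, **the state complexity of ABW $\to$ AWW is $\Theta(n^2)$.**

**Theorem 3.**
(a) The lower bound in Theorem 2 can be improved to $\left(\frac1{4e}-o(1)\right)n^2$.
(b) The bounds of Theorem 2 and (a) hold already over a fixed 4-letter alphabet, for ABWs with $n+2$ states. They hold over a 2-letter alphabet for ABWs with $3(n+2)$ states.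
(c) The same bounds hold for the translation of alternating co-Büchi automata into AWW.

Let us try the proof of Proposition 1 on an arbitrary AWW. The inclusion $S(w)\subseteq g_b(Q')$ survives. What fails is the gluing: the glued run can have a path that stays in a rejecting layer forever. A single state with $\delta(q,\sigma)=q$ and $\alpha=\emptyset$ shows this: the procedure stops at $X=\{q\}$, while $S(w)=\emptyset$. For a rejecting layer one must start from $\emptyset$ and grow $X$. And in the middle of an automaton, what a letter does to a layer depends on which states of the lower layers accept the rest of the word. The remedy is to treat the layers from the bottom up, and to pad all words so that the lower layers have already become constant.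

The second question is about the count. The principle will say that an AWW with $m$ states learns only about $m$ letters. To use it we need an ABW with $O(n)$ states over a large alphabet, for which learning $cn^2$ letters is still not enough. Section 6 shows that comparing with one fixed set of letters, as we did with $\Sigma$ above, cannot give more than $n$ for our automata, and that letting the set of letters shrink during the procedure can.

## 3. Runs in a layered automaton

Fix an AWW $B$ over $\Sigma$ with state set $Q'$, $|Q'|=m$. A linear extension of the partial order lists the layers as $P_1,\dots,P_\ell$ so that every state occurring in $\delta(q,\sigma)$ with $q\in P_i$ lies in $P_{\le i}:=P_1\cup\dots\cup P_i$. Put $P_{\le0}=\emptyset$.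

A run is *lean* if every child of a node labeled $q$ at depth $i$ has a label that occurs in $\delta(q,\sigma_i)$. Deleting the other children with their subtrees keeps the formulas satisfied and leaves fewer paths, so an accepting run stays accepting. The same pruning applies to finite run trees. From now on all runs and finite run trees are lean. Then the layer index never increases along a path.

**Lemma 4.** Let $u\in\Sigma^*$ and $Y\subseteq Q'$.

* (F0) $S(uw)=g_u(S(w))$.
* (F1) $g_u(Y)\cap P_{\le i}=g_u(Y\cap P_{\le i})\cap P_{\le i}$.

Let further $w=z_0z_1z_2\cdots$ with all $z_t\in\Sigma^+$, let $w_t=z_tz_{t+1}\cdots$, let $P=P_{i+1}$, and let $T_t\subseteq P$ for $t\ge0$.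

* (F2) If $P\subseteq\alpha$ and $T_t\subseteq g_{z_t}\big(T_{t+1}\cup(S(w_{t+1})\cap P_{\le i})\big)$ for all $t$, then $T_t\subseteq S(w_t)$ for all $t$.
* (F3) If $P\cap\alpha=\emptyset$ and $P\cap g_{z_t}\big(T_{t+1}\cup(S(w_{t+1})\cap P_{\le i})\big)\subseteq T_t$ for all $t$, then $S(w_t)\cap P\subseteq T_t$ for all $t$.

*Proof.* (F0) was shown in Section 1.

(F1) For $|u|=1$ it holds because for $q\in P_{\le i}$ the formula $\delta(q,\sigma)$ mentions only states of $P_{\le i}$. For $u=\sigma u'$, apply the one-letter case, then induction, then the one-letter case again:
$$g_\sigma(g_{u'}(Y))\cap P_{\le i}=g_\sigma\big(g_{u'}(Y)\cap P_{\le i}\big)\cap P_{\le i}=g_\sigma\big(g_{u'}(Y\cap P_{\le i})\cap P_{\le i}\big)\cap P_{\le i}=g_u(Y\cap P_{\le i})\cap P_{\le i}.$$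

(F2) Let $q\in T_t$. The hypothesis gives a finite run tree on $z_t$ from $q$ whose nodes at depth $|z_t|$ have labels in $T_{t+1}$ or in $S(w_{t+1})\cap P_{\le i}$. Below a node of the first kind continue in the same way with $z_{t+1}$; below a node of the second kind attach an accepting run on $w_{t+1}$. The result is a run on $w_t$. An infinite path either enters an attached accepting run, and is good, or has labels in $P$ at all block boundaries. In the latter case, since layers never increase, it stays in $P\subseteq\alpha$, and is good too.

(F3) Suppose $q\in(S(w_t)\cap P)\setminus T_t$. Take an accepting run from $q$ on $w_t$, and let $Y$ be the set of labels at depth $|z_t|$. Then $Y\subseteq S(w_{t+1})\cap P_{\le i+1}$ and $q\in g_{z_t}(Y)$. If $Y\cap P\subseteq T_{t+1}$, then $Y\subseteq T_{t+1}\cup(S(w_{t+1})\cap P_{\le i})$, and by monotonicity and the hypothesis $q\in T_t$, a contradiction. So some node at depth $|z_t|$ has a label in $(S(w_{t+1})\cap P)\setminus T_{t+1}$, with an accepting run on $w_{t+1}$ below it. Iterating from that node gives an infinite path of the run with labels in $P$ at all block boundaries. It is always in $P$ and never visits $\alpha$.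 This contradicts acceptance. $\square$

## 4. The collapse lemma: at most one letter per state

**Definition (the game).** Let $\Lambda\subseteq\Sigma^+$ be a finite nonempty set of words, which play the role of letters. Positions are pairs $(C,U)$ with $C\subseteq U\subseteq\Lambda$; the start is $(\emptyset,\Lambda)$. In a move, *Chooser* picks some $\sigma\in U$ and $C$ becomes $C\cup\{\sigma\}$. Then *Adversary* replaces $U$ by any $U'$ with $C\subseteq U'\subseteq U$. Chooser may stop at any time.

The set $U$ is never empty. Chooser stands for the automaton, collecting the letters it looks at; Adversary may discard letters not yet looked at. A finite sequence over $\Lambda$ is also read as the word obtained by concatenation, and $(pU)^\omega$ is the set of words $p\tau_0p\tau_1\cdots$ with $\tau_k\in U$.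

**Lemma 5 (collapse lemma).** For the AWW $B$ with $m$ states, Chooser has a strategy that makes at most $m$ moves and stops in a position $(C,U)$ for which there are $p\in C^*$ and $M\subseteq Q'$ with $S(w)=M$ for all $w\in(pU)^\omega$.

*Proof.* **Step 1: the invariant.** We fix what holds after each layer. Chooser processes the layers $1,\dots,\ell$ in this order and makes at most $|P_i|$ moves for layer $i$. After layer $i$ there are to be $p\in C^*$ and $M\subseteq P_{\le i}$ with
$$S(w)\cap P_{\le i}=M\quad\text{for all }w\in(pU)^\omega. \tag{1}$$
For $i=0$ take $p=\varepsilon$ and $M=\emptyset$. If $U$ shrinks to $U'$, then $(pU')^\omega\subseteq(pU)^\omega$, and if $C$ grows, still $p\in C^*$. So (1) survives every move of the game. This is why Adversary can be allowed to act in the middle.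

Now process $P:=P_{i+1}$, with $p$ and $M$ fixed.

**Step 2: a letter acts on the layer by itself.** The padding $p$ makes the lower layers constant, so that the effect of a letter on $P$ is a map of $P$ alone. For $\sigma\in U$ and $X\subseteq P$ put
$$h_\sigma(X)=g_{p\sigma}(X\cup M)\cap P,$$
a monotone map on subsets of $P$. Let $w'\in(pU)^\omega$. Then $p\sigma w'\in(pU)^\omega$ as well, and by (1), (F0), (F1),
$$M=S(p\sigma w')\cap P_{\le i}=g_{p\sigma}(S(w'))\cap P_{\le i}=g_{p\sigma}(S(w')\cap P_{\le i})\cap P_{\le i}=g_{p\sigma}(M)\cap P_{\le i}.$$
By (F1) again, $g_{p\sigma}(X\cup M)\cap P_{\le i}=g_{p\sigma}(M)\cap P_{\le i}=M$. Therefore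
$$g_{p\sigma}(X\cup M)\cap P_{\le i+1}=h_\sigma(X)\cup M. \tag{2}$$
Moreover, by (F0) and (F1), $S(p\sigma w')\cap P=g_{p\sigma}(S(w')\cap P_{\le i+1})\cap P$, and $S(w')\cap P_{\le i+1}=(S(w')\cap P)\cup M$. Hence
$$S(p\sigma w')\cap P=h_\sigma(S(w')\cap P). \tag{3}$$
For a sequence $b=\sigma_1\cdots\sigma_t$ of elements of $U$ let $h_b=h_{\sigma_1}\circ\cdots\circ h_{\sigma_t}$, and $h_\varepsilon=\mathrm{id}$. The maps $h_\sigma$ depend only on $p$ and $M$, so they do not change when $U$ shrinks.

**Step 3: Chooser's moves in an accepting layer.** Here we find a sequence $b$ and a set $X$ that no available letter disturbs, starting from the top. Let $P\subseteq\alpha$. Chooser maintains $b\in C^*$ and $X\subseteq P$ with $h_b(P)=X=h_b(X)$; initially $b=\varepsilon$, $X=P$. If some $\sigma\in U$ has $h_bh_\sigma(X)\ne X$, Chooser picks it, and Adversary answers. Put $f=h_bh_\sigma$. Then $f(X)\subseteq h_b(P)=X$, so $f(X)\subsetneq X$. Also $f(P)\subseteq h_b(P)=X$, so $f^2(P)\subseteq f(X)\subsetneq X$. The chain $P\supseteq f(P)\supseteq f^2(P)\supseteq\cdots$ stabilizes; take $N\ge2$ with $f^{N+1}(P)=f^N(P)$. Replace $b$ by $(b\sigma)^N$, which is in $C^*$ since $\sigma$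 is now in $C$, and $X$ by $f^N(P)$. The map of the new sequence is $f^N$; it sends $P$ to the new $X$ and fixes the new $X$, so the invariant holds. Since $f^N(P)\subseteq f^2(P)$, $|X|$ has strictly decreased. So there are at most $|P|$ such moves, after which
$$h_bh_\sigma(X)=X\quad\text{for all }\sigma\in U. \tag{4}$$

**Step 4: Chooser's moves in a rejecting layer.** The same from the bottom. Let $P\cap\alpha=\emptyset$. Chooser maintains $b\in C^*$ and $X$ with $h_b(\emptyset)=X=h_b(X)$; initially $b=\varepsilon$, $X=\emptyset$. If some $\sigma\in U$ has $h_bh_\sigma(X)\ne X$, Chooser picks it. With $f=h_bh_\sigma$ we have $f(X)\supseteq h_b(\emptyset)=X$, so $f(X)\supsetneq X$. Also $f(\emptyset)\supseteq h_b(\emptyset)=X$, so $f^2(\emptyset)\supseteq f(X)\supsetneq X$. The chain $\emptyset\subseteq f(\emptyset)\subseteq f^2(\emptyset)\subseteq\cdots$ stabilizes; take $N\ge2$ with $f^{N+1}(\emptyset)=f^N(\emptyset)$, and replace $b$ by $(b\sigma)^N\in C^*$ and $X$ by $f^N(\emptyset)$. The invariant holds again and $|X|$ has strictly increased. After at most $|P|$ moves, (4) holds.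

**Step 5: the new padding word.** We turn (4) into (1) for layer $i+1$. Let $b=\sigma_1\cdots\sigma_t\in C^*$, and put
$$p'=p\sigma_1p\sigma_2\cdots p\sigma_t,\qquad p_{\rm new}=p'p\in C^*.$$
Let $w\in(p_{\rm new}U)^\omega$, say $w=z_0z_1\cdots$ with $z_k=p'p\tau_k$, $\tau_k\in U$, and $w_k=z_kz_{k+1}\cdots$. Since $\sigma_1,\dots,\sigma_t\in C\subseteq U$, each $w_k$ is in $(pU)^\omega$, and so is each suffix of it that starts at one of the displayed copies of $p$. Hence $S(w_k)\cap P_{\le i}=M$ by (1).

Peel off the factors $p\sigma_1,\dots,p\sigma_t,p\tau_k$ of $z_k$. By (F1), only the part in $P_{\le i+1}$ of an inner set matters for the part in $P_{\le i+1}$ of its image, and by (2) each inner set has the form $X'\cup M$ there. So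
$$g_{z_k}(X\cup M)\cap P_{\le i+1}=h_bh_{\tau_k}(X)\cup M,$$
and with (4),
$$P\cap g_{z_k}(X\cup M)=h_bh_{\tau_k}(X)=X. \tag{5}$$
Iterating (3) in the same way,
$$S(w_k)\cap P=h_b\big(h_{\tau_k}(S(w_{k+1})\cap P)\big). \tag{6}$$

If $P\subseteq\alpha$: by (6), $S(w_k)\cap P\subseteq h_b(P)=X$. By (5) and $S(w_{k+1})\cap P_{\le i}=M$, the hypothesis of (F2) holds with all $T_k=X$, so $X\subseteq S(w_k)$.

If $P\cap\alpha=\emptyset$: by (6), $S(w_k)\cap P\supseteq h_b(\emptyset)=X$. By (5), the hypothesis of (F3) holds with all $T_k=X$, so $S(w_k)\cap P\subseteq X$.

In both cases $S(w)\cap P=X$. So (1) holds for layer $i+1$ with $p_{\rm new}$ and $M\cup X$. After the last layer (1) is the claim, and the number of moves is at most $\sum_i|P_i|=m$. $\square$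

**Example.** Take the AWW of Section 1 for "every letter infinitely often", with $\Lambda=\Sigma=\{1,\dots,n\}$, and let Adversary never discard anything. In the rejecting layer $\{u\}$, a letter $\sigma$ gives $h_\sigma(\emptyset)=\{u\}$ iff $u$ occurs in $p\sigma$. No earlier layer made Chooser pick $u$, so Chooser must pick $u$ now. After $n$ moves $C=\Sigma$ and $M=\{1,\dots,n\}$. In the layer $\{t\}$ every $h_\sigma$ fixes $\{t\}$ and no move is needed. Chooser used $n$ of the $n+1$ permitted moves.

## 5. The automata $A_n$ and a greatest fixed point

Let $V$ be a set with $|V|=n$ and $v_0\in V$. For a set $\Gamma$ of pairs $(v,A)$ with $v\in V$, $A\subseteq V$, call $K\subseteq V$ *closed* for $\Gamma$ if every $v\in K$ has some $(v,A)\in\Gamma$ with $A\subseteq K$. Unions of closed sets are closed, so there is a largest closed set, denoted $K_\Gamma$. Read $(v,A)$ as an offer to exchange $v$ for all elements of $A$; then $K_\Gamma$ is the set of elements from which one can go on exchanging forever.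

**Example.** Let $V=\{0,1,2\}$ and $\Gamma=\{(0,\{1,2\}),(1,\{1\}),(2,\{1\})\}$. Then $V$ is closed and $K_\Gamma=V$. Without the pair $(1,\{1\})$, the element $1$ has no pair, so it is in no closed set; then neither is $2$, then neither is $0$, and $K_\Gamma=\emptyset$.

The automaton $A_n$ has the alphabet $\Sigma=\{[v]:v\in V\}\cup\{\langle A\rangle:A\subseteq V\}$, states $V\cup\{\star\}$ ($n+1$ of them), initial state $v_0$, $\alpha=\{\star\}$, and
$$\delta(v,[v])=v\lor\star,\quad\delta(v,[u])=v\ (u\ne v),\quad\delta(v,\langle A\rangle)=v,\quad\delta(\star,[u])=\bot,\quad\delta(\star,\langle A\rangle)=\bigwedge_{a\in A}a .$$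
Identify the pair $(v,A)$ with the word $[v]\langle A\rangle$. On a concatenation of pairs, a copy in state $v$ may accept an offer $(v,A)$ by going through $\star$, and the Büchi condition forbids it to wait forever.

**Lemma 6.** Let $w=\sigma_0\sigma_1\cdots$ be a concatenation of pairs $\sigma_t$, let $\Gamma=\{\sigma_t:t\ge0\}$, and let each element of $\Gamma$ occur infinitely often. Then $A_n$ accepts $w$ iff $v_0\in K_\Gamma$.

*Proof.* ($\Leftarrow$) Build a run whose labels at even depths are all in $K_\Gamma$. A node labeled $v$ at depth $2t$ with $\sigma_t=(v,A)$ and $A\subseteq K_\Gamma$ gets the child $\star$, whose children are labeled by the elements of $A$. In every other case a node labeled $v$ gets a child $v$ and a grandchild $v$. Each $v\in K_\Gamma$ has a pair $(v,A)\in\Gamma$ with $A\subseteq K_\Gamma$, and it occurs infinitely often, so no path stays at $v$ forever. Hence every infinite path visits $\star$ infinitely often.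

($\Rightarrow$) Take a lean accepting run and let $K'$ be the set of labels from $V$ that occur in it; $v_0\in K'$. Let $v\in K'$ label a node. Follow $v$-labeled children from it. This cannot go on forever, since a path that is eventually constantly $v$ visits $\alpha$ finitely often. So we reach a node labeled $v$ without a $v$-labeled child. Its letter must be $[v]$, as all other letters require the child $v$; it has a child $\star$; and it is at an even depth $2t$ with $\sigma_t=(v,A)\in\Gamma$ for some $A$. The child $\star$ reads $\langle A\rangle$, so all elements of $A$ occur as labels, that is, $A\subseteq K'$. Hence $K'$ is closed for $\Gamma$, so $v_0\in K'\subseteq K_\Gamma$. $\square$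

So if Chooser stops at $(C,U)$ with $v_0\in K_U$ and $v_0\notin K_C$, then the word that cycles through $C$ and the word that cycles through $U$ are told apart by $A_n$, while by Lemma 5 they are not told apart by $B$. Proposition 8 below makes this precise. How many moves can Adversary keep up $v_0\in K_U$, $v_0\notin K_C$?

## 6. An adversary that survives many moves

The first thing to try is what Proposition 1 did: fix $U$ once and for all with $v_0\in K_U$, and hope that no small $C\subseteq U$ has $v_0\in K_C$. This stops at $n$. For each $v\in K_U$ pick one pair $(v,A)\in U$ with $A\subseteq K_U$. These at most $n$ pairs form a set $C$ for which $K_U$ is closed, so $v_0\in K_U\subseteq K_C$. A Chooser who knows $U$ needs only $n$ letters.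

Adversary must therefore use the right to discard letters. The plan is to discard, from time to time, those letters $(x,A)$ of one chosen element $x$ that could still keep $x$ alive. Then $x$ is outside $K_C$ for good, and so every letter $(v,A)\in C$ with $x\in A$ becomes useless to Chooser. If all sets $A$ are large, most of Chooser's letters contain $x$, and most of the work so far is lost.

Let $r,s\ge1$ be integers with $r+s\le n-1$, and put
$$\Lambda_r=\{(v,A):v\in V,\ A\subseteq V,\ |V\setminus A|\le r-1\},$$
$$\tau=s+\sum_{k=0}^{r-2}\Big(s-\Big\lfloor\frac{s(r-1-k)}{n-1-s-k}\Big\rfloor\Big). \tag{7}$$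
The denominators are positive: for $k\le r-2$, $n-1-s-k\ge r-k\ge2$.

For $r=1$ all letters are $(v,V)$, the sum is empty, $\tau=s$, and no discarding ever happens. For $r=2$ each $A$ misses at most one element. Take $n=8$, $r=2$, $s=5$. Let Chooser pick five letters. They concern at most five elements, so besides $v_0$ there are at least two elements about which no letter has been picked. The five sets $A$ miss at most five elements in all, so one of these two elements, call it $x_1$, is missed by at most $\lfloor5/2\rfloor=2$ of them. Adversary discards all letters $(x_1,A)$. Now $x_1$ is dead, and at most two of Chooser's five letters avoid it. Chooser needs three more moves to have five such letters again, so $\tau=5+3=8$.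

**Lemma 7.** In the game on $\Lambda_r$, Adversary can play so that after any number of moves smaller than $\tau$ the position $(C,U)$ satisfies $v_0\in K_U$ and $v_0\notin K_C$.

*Proof.* **Step 1: the shape of $U$.** We describe what Adversary remembers. Adversary maintains a stage $k\in\{0,\dots,r-1\}$ and distinct elements $x_1,\dots,x_k\in V\setminus\{v_0\}$. Put $D_i=\{x_1,\dots,x_i\}$ and
$$U=\{(v,A)\in\Lambda_r:v\notin D_k\}\ \cup\ \bigcup_{i\le k}\{(x_i,A)\in\Lambda_r:A\cap D_{i-1}\ne\emptyset\}.$$
Initially $k=0$ and $U=\Lambda_r$. Call the letters of
$$L=\{(v,A)\in C:v\notin D_k,\ A\cap D_k=\emptyset\}$$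
*blocking*, and call $v\in V\setminus D_k$ *blocked* if $(v,A)\in L$ for some $A$. Each move of Chooser raises $|L|$ by at most 1. Adversary keeps the stage as long as $|L|<s$.

**Step 2: advancing.** Here $x_{k+1}$ is chosen so that few letters stay blocking. Suppose $|L|=s$ and $k\le r-2$. Let $W$ be the set of unblocked elements of $V\setminus(D_k\cup\{v_0\})$. At most $s$ elements are blocked, so $|W|\ge n-1-k-s\ge1$. For $(v,A)\in L$ the set $D_k$ lies in $V\setminus A$, which has at most $r-1$ elements, and $D_k$ is disjoint from $W$; so at most $r-1-k$ elements of $W$ lie outside $A$. Counting pairs,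
$$\sum_{x\in W}|\{(v,A)\in L:x\notin A\}|=\sum_{(v,A)\in L}|W\setminus A|\le s(r-1-k).$$
By averaging there is $x\in W$ with
$$|\{(v,A)\in L:x\notin A\}|\le\Big\lfloor\frac{s(r-1-k)}{n-1-s-k}\Big\rfloor<s,$$
where the last inequality holds because $r<n-s$ gives $r-1-k<n-1-s-k$. Set $x_{k+1}=x$ and increase $k$ by 1.

This is a legal answer. The new $U$ arises from the old one by deleting the letters $(x,A)$ with $A\cap D_k=\emptyset$ ($k$ being the old stage), so it is a subset of the old one. It contains $C$, because $x$ is unblocked: every $(x,A)\in C$ has $A\cap D_k\ne\emptyset$. The new set of blocking letters is contained in $\{(v,A)\in L:x\notin A\}$, so it has fewer than $s$ elements.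

**Step 3: counting moves.** Reaching $|L|=s$ in stage $0$ takes at least $s$ moves. For $0\le k\le r-2$, stage $k+1$ begins with at most $\lfloor s(r-1-k)/(n-1-s-k)\rfloor$ blocking letters, so reaching $|L|=s$ in it takes at least $s-\lfloor s(r-1-k)/(n-1-s-k)\rfloor$ further moves. To reach $|L|=s$ in the last stage $r-1$, where Adversary cannot advance any more, thus takes at least $\tau$ moves in all. Hence after fewer than $\tau$ moves, and after Adversary's answer, $|L|<s$ and $k\le r-1$.

**Step 4: $v_0\in K_U$.** We exhibit a closed set. For $v\notin D_k$ the letter $(v,V\setminus D_k)$ is in $\Lambda_r$, since $|D_k|=k\le r-1$, and it is in $U$. So $V\setminus D_k$ is closed for $U$, and it contains $v_0$.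

**Step 5: $v_0\notin K_C$.** We show that in fact $K_C=\emptyset$. Let $D=V\setminus K_C$. First, $v\in D$ iff every $(v,A)\in C$ has $A\cap D\ne\emptyset$: if $v\in K_C$, some $(v,A)\in C$ has $A\subseteq K_C$; and if some $(v,A)\in C$ has $A\subseteq K_C$, then $K_C\cup\{v\}$ is closed, so $v\in K_C$ by maximality.

By induction $x_1,\dots,x_k\in D$: all letters $(x_i,A)\in C\subseteq U$ have $A\cap D_{i-1}\ne\emptyset$, and $D_{i-1}\subseteq D$ by induction. (For $i=1$ there are no such letters.) Next, if $v\in V\setminus D_k$ is unblocked, every $(v,A)\in C$ meets $D_k\subseteq D$, so $v\in D$. At most $|L|\le s-1$ elements are blocked, so $|D|\ge n-s+1\ge r$. Finally, $|V\setminus A|\le r-1<|D|$ for every letter, so $D$ meets every $A$, and therefore $D=V$. $\square$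

## 7. From the game to $n^2/16$

**Proposition 8.** If $r,s\ge1$ and $r+s\le n-1$, every AWW equivalent to $A_n$ has at least $\tau$ states, with $\tau$ from (7).

*Proof.* Suppose an AWW $B$ equivalent to $A_n$ has $m<\tau$ states. Play Chooser's strategy of Lemma 5 for $B$ against Adversary of Lemma 7, on $\Lambda_r$. Since at most $m<\tau$ moves are made, we end in a position $(C,U)$ with $p\in C^*$ and $M$ as in Lemma 5, and with $v_0\in K_U$, $v_0\notin K_C$.

If $C=\emptyset$, then $p=\varepsilon$; replace $C$ by $\{(v,A)\}$ for any $(v,A)\in U$. Still $v_0\notin K_C$: a nonempty closed set for this $C$ would be $\{v\}$ with $A\subseteq\{v\}$, while $|A|\ge n-r+1\ge2$. So $K_C=\emptyset$.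

Let $w\in(pU)^\omega$ be the concatenation of words $p\sigma$ with $\sigma$ cycling through $C$, and $w'\in(pU)^\omega$ the one with $\sigma$ cycling through $U$. As $p\in C^*$ and $C\subseteq U$, exactly the pairs of $C$ occur in $w$ and exactly those of $U$ occur in $w'$, all infinitely often. By Lemma 6, $A_n$ rejects $w$ and accepts $w'$. But $S(w)=M=S(w')$, so $B$ accepts both or neither. This is a contradiction. $\square$

*Proof of Theorem 2.* Let $n\ge8$, $j=\lfloor n/4\rfloor\ge2$, $r=j$ and $s=2j+1$. Then $r+s=3j+1\le4j-1\le n-1$, so Proposition 8 applies. For $0\le k\le r-2$, from $n\ge4j=2r+s-1$ we get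
$$n-1-s-k\ge2r-2-k\ge2(r-1-k).$$
So each floor in (7) is at most $\lfloor s/2\rfloor=j$, each summand is at least $j+1$, and
$$\tau\ge2j+1+(j-1)(j+1)=j^2+2j .$$
For the last claim, $n\le4j+3$ gives
$$\frac{n^2}{16}\le\Big(j+\frac34\Big)^2=j^2+\frac32j+\frac9{16}\le j^2+2j,$$
since $\frac9{16}\le\frac j2$ for $j\ge2$. $\square$

For $n=8$ the bound is $8$, less than the $9$ states of $A_8$ itself. For $n=12$ it is $15$, more than the $13$ states of $A_{12}$.

## 8. The constant $\frac1{4e}$

*Proof of Theorem 3(a).* We choose $r$ and $s$ better. Let $n$ be large, $s=\lfloor n/2\rfloor$ and $r=n-s-\lceil n/(2e)\rceil$. Then $r\ge1$ and $r+s=n-\lceil n/(2e)\rceil\le n-1$. Drop the floors and the first summand $s$ in (7):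
$$\tau\ge\sum_{k=0}^{r-2}s\Big(1-\frac{r-1-k}{n-1-s-k}\Big)=s(n-s-r)\sum_{k=0}^{r-2}\frac1{n-1-s-k}.$$
The last sum is $\sum_{i=a}^{c}\frac1i$ with $a=n-s-r+1$ and $c=n-s-1$, which is at least $\int_a^{c+1}\frac{dx}x=\ln\frac{c+1}a$. So
$$\tau\ge s(n-s-r)\ln\frac{n-s}{n-s-r+1}.$$
Here $s\ge\frac{n-1}2$ and $n-s-r=\lceil n/(2e)\rceil\ge\frac n{2e}$. The fraction in the logarithm is $\lceil n/2\rceil/(\lceil n/(2e)\rceil+1)$, which tends to $e$, so the logarithm tends to $1$. Hence $\tau\ge\left(\frac1{4e}-o(1)\right)n^2$, and Proposition 8 gives the claim. $\square$

## 9. Four letters, and two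

The alphabet of $A_n$ is exponentially large. But in Lemma 5 the "letters" may be arbitrary nonempty words, and Lemma 7 is pure combinatorics of pairs. The automaton enters only through Lemma 6, so it suffices to have Lemma 6 with code words over a small alphabet.

*Proof of Theorem 3(b), four letters.* Let $V=\{0,\dots,n-1\}$, $v_0=0$, and take the alphabet $\{0,1,\bar0,\bar1\}$. Code $(v,A)$ by the block
$$e_0\cdots e_{n-1}\,\bar f_0\cdots\bar f_{n-1},\qquad e_i=1\text{ iff }i=v,\qquad f_i=1\text{ iff }i\in A .$$
All blocks have length $2n$, and different pairs have different codes. The states are $q_0,\dots,q_{n-1},\star_1,\star_2$ ($n+2$ of them), the initial state is $q_0$, and $\alpha=\{\star_1\}$. With indices mod $n$: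

* $\delta(q_0,1)=q_{n-1}\lor\star_1$, and in all other cases $\delta(q_i,x)=q_{i-1}$;
* $\delta(\star_1,0)=\delta(\star_1,1)=\star_1$ and $\delta(\star_2,0)=\delta(\star_2,1)=\top$;
* $\delta(\star_1,\bar0)=\delta(\star_2,\bar0)=\star_2$ and $\delta(\star_1,\bar1)=\delta(\star_2,\bar1)=\star_2\land q_{n-1}$.

**Step 1: how the states remember elements.** We show that $q$-states, read relative to the clock of the block, stand for elements of $V$. Say that $q_i$ at time $t\in\{0,\dots,2n-1\}$ of a block *represents* $i+t\bmod n$. The step $q_i\to q_{i-1}$ preserves the represented element, also across a block boundary, since $2n\equiv0$. The initial $q_0$ at time $0$ represents $0=v_0$.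

In the block of $(v,A)$ the letter $1$ is read at time $v$ only. At that time the state $q_0$ represents $v$, and no other state does. So exactly a copy representing $v$ has a choice: it continues via $q_{n-1}$ at time $v+1$, which represents $v$, or it moves to $\star_1$. A copy in $\star_1$ remains there up to time $n$. It then reads the second half, in $\star_1$ at time $n$ and in $\star_2$ afterwards; for every $a\in A$ it reads $\bar f_a=\bar1$ at time $n+a$ and spawns, at time $n+a+1$, the state $q_{n-1}$, which represents $(n-1)+(n+a+1)\equiv a$. (For $a=n-1$ this is time $0$ of the next block, and $q_{n-1}$ represents $n-1$ there.) The $\star_2$ copy ends by $\top$ when it reads the first letter of the next block.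

**Step 2: Lemma 6 for the codes.** Let $w$ be a concatenation of codes of pairs, $\Gamma$ the set of these pairs, each occurring infinitely often. The claim is that the new automaton accepts $w$ iff $0\in K_\Gamma$.

($\Leftarrow$) Build a run in which all represented elements lie in $K_\Gamma$: a copy that represents $v$ and reads $1$ in $q_0$ in the block of some $(v,A)$ with $A\subseteq K_\Gamma$ moves to $\star_1$; in all other blocks it continues in $q$-states. Moving to $\star_1$ spawns copies that represent the elements of $A\subseteq K_\Gamma$. Each $v\in K_\Gamma$ has such a pair in $\Gamma$, and it occurs infinitely often, so no path stays in $q$-states forever. No path stays in $\star_1$ and $\star_2$ forever either. Hence every infinite path moves to $\star_1$ infinitely often.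

($\Rightarrow$) Take a lean accepting run and let $K'$ be the set of elements represented in it; $0\in K'$. From a node that represents $v$ follow children in $q$-states; they represent $v$ too. This cannot go on forever, because such a path visits $\alpha$ finitely often. So we reach a node that represents $v$ and has no child in a $q$-state. It is in $q_0$, reads $1$, and has the child $\star_1$; by Step 1 it is in the block of a pair $(v,A)\in\Gamma$. Then all $a\in A$ are represented below it, so $A\subseteq K'$. Hence $K'$ is closed, and $0\in K'\subseteq K_\Gamma$.

**Step 3: conclusion.** Apply Lemma 5 with $\Lambda$ the set of codes of the pairs in $\Lambda_r$. The proof of Proposition 8 goes through word for word with Step 2 in place of Lemma 6. So every AWW equivalent to this ABW with $n+2$ states has at least $\tau$ states, and the choices of $r,s$ in Sections 7 and 8 give the bounds.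

*Two letters.* Encode the four letters by the four words $xy$ of two bits. Replace each state $q$ by $q,(q,0),(q,1)$, with
$$\delta'(q,x)=(q,x),\qquad\delta'((q,x),y)=\delta(q,xy),$$
keeping $\alpha$ and the initial state. This has $3(n+2)$ states. A lean run on an encoded word is a lean run of the four-letter automaton with an extra node $(q,x)$ inserted below each node labeled $q$, and conversely. Inserting nodes outside $\alpha$ does not change how often a path visits $\alpha$. So the new automaton accepts an encoded word iff the four-letter one accepts the original, and Step 2 holds for the encoded codes. Step 3 applies again. $\square$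

## 10. Alternating co-Büchi automata by dualization

For a positive formula $\varphi$ over $Q$ let $\tilde\varphi$ arise by exchanging $\land$ with $\lor$ and $\top$ with $\bot$. By De Morgan's laws and induction on $\varphi$, $Y$ satisfies $\tilde\varphi$ iff $Q\setminus Y$ does not satisfy $\varphi$. Consequently
$$Y\text{ satisfies }\tilde\varphi\quad\text{iff}\quad Y\cap Z\ne\emptyset\text{ for every }Z\text{ satisfying }\varphi. \tag{8}$$
Indeed, if $Q\setminus Y$ does not satisfy $\varphi$, then by monotonicity no $Z$ satisfying $\varphi$ is contained in $Q\setminus Y$; and if $Q\setminus Y$ satisfies $\varphi$, it is a $Z$ disjoint from $Y$.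

**Lemma 9.** Let $A$ be an ABW and $\tilde A$ the alternating co-Büchi automaton with the same states and the same $\alpha$, and with the transitions $\tilde\delta$ given by dual formulas. Then $\tilde A$ accepts exactly the words that $A$ rejects.

*Proof.* Let $w=\sigma_0\sigma_1\cdots$.

**Step 1: not both accept.** Suppose both have an accepting run on $w$. Starting at the two roots, we descend through two nodes with a common label $q$. The label sets $Z$ and $Y$ of their children satisfy $\delta(q,\sigma_i)$ and $\tilde\delta(q,\sigma_i)$, so by (8) they have a common element, and we can go on to children with that label. We get infinite paths in the two runs with the same labels. They visit $\alpha$ infinitely often and only finitely often, a contradiction.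

**Step 2: one of them accepts.** Consider the game in which, at position $(i,q)$, Eve chooses a set $Z$ satisfying $\delta(q,\sigma_i)$ and Adam then chooses $q'\in Z$, leading to $(i+1,q')$; the start is $(0,q_{\rm init})$. A player who cannot move loses, and Eve wins an infinite play iff it visits $\alpha$ infinitely often. This is a Büchi game, and Büchi games are determined. If Eve has a winning strategy, the tree of all histories consistent with it is an accepting run of $A$ on $w$. So suppose that $A$ rejects $w$; then Adam has a winning strategy $\pi$.

We build a run of $\tilde A$ whose nodes carry histories consistent with $\pi$. At a node with history $h$ ending in $(i,q)$, every $Z$ satisfying $\delta(q,\sigma_i)$ is nonempty, since otherwise Eve could win by choosing $\emptyset$. Let $Y$ be the set of the answers of $\pi$ to these sets $Z$ after $h$. Then $Y$ meets every such $Z$, so by (8) it satisfies $\tilde\delta(q,\sigma_i)$. Give the node one child for each $y\in Y$, labeled $y$, with the history $h$ extended by some $Z$ to which $\pi$ answers $y$ and by this answer. Every infinite path is a play consistent with $\pi$, so it visits $\alpha$ only finitely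 often. Hence $\tilde A$ accepts $w$. $\square$

**Weak automata.** Let $B$ be an AWW. The dual formulas mention the same states, so the same layers serve for $\tilde B$. Every infinite path of a lean run of $\tilde B$ finally stays in one layer; so it visits $\alpha$ only finitely often iff it visits $Q'\setminus\alpha$ infinitely often. Thus $\tilde B$, with the set $Q'\setminus\alpha$ and the Büchi condition, is an AWW with the same number of states, and by Lemma 9 it recognizes the complement of $\mathcal L(B)$.

*Proof of Theorem 3(c).* Let $A$ be one of the ABWs of Theorem 2, Theorem 3(a) or Theorem 3(b). By Lemma 9, $\tilde A$ is an alternating co-Büchi automaton with as many states as $A$, over the same alphabet, for the complement of $\mathcal L(A)$. If $B$ is an AWW equivalent to $\tilde A$, then the dual AWW of $B$ recognizes the complement of $\mathcal L(\tilde A)$, which is $\mathcal L(A)$, and it has as many states as $B$. So the lower bound for AWWs equivalent to $A$ applies to $B$. $\square$
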